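# Planar Brownian motion separates what it hits in dimension less than one

## 1. Ending in a set of dimension below one forces separation

**Theorem 1.** Let $E\subset\mathbb R^2$ be compact with positive logarithmic capacity, let $z\notin E$, and let $F\subset E$ be a Borel set with Hausdorff dimension $\dim F<1$. Let $B$ be a planar Brownian motion started at $z$, let $\tau$ be its first hitting time of $E$, and let
$$\mathrm{Sep}=\{\text{there is } s<\tau \text{ such that } E \text{ meets at least two components of } \mathbb R^2\setminus B[0,s]\}.$$
Then $P_z(\{B_\tau\in F\}\setminus\mathrm{Sep})=0$.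

In words: if the path ends at a point of $F$, then almost surely it had already, strictly before the end, drawn a picture that cuts $E$ into two parts. There is no assumption on the dimension of $E$; only the part of $E$ where the path ends has to be small.

The question behind this is Conjecture 21 of the text "PROJECT SUMMARY" (https://www.math.stonybrook.edu/~bishop/vita/nsf00.pdf). Take a compact set $E$ of positive capacity and run Brownian motion from a point outside $E$ until it hits $E$. The stopped path is a compact set, and its complement has many components. Must two points of $E$ lie in different components? The conjecture says that the answer is yes, almost surely and for every starting point, as soon as $\dim E<1$. That source records the statement as known when $E\subset\mathbb R$ and when $\dim E<1/2$ (Bishop, 1991). Here are the answer and two companions.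

**Corollary 2 (Conjecture 21).** If $E$ is compact of positive capacity and $\dim E<1$, then for every $z\notin E$ the Brownian path stopped at $\tau$ separates $E$ almost surely: there are points of $E$ in different components of $\mathbb R^2\setminus B[0,\tau]$.

**Corollary 3.** If $\dim E<1$, then a.s. for all $t<\tau$ and $r>0$ there is $s\in(t,\tau)$ such that $B[t,s]$ separates $E\cap\overline D(B_\tau,r)$.

**Proposition 4 (sharpness).** (a) If $E\subset\mathbb R$ is compact with positive length and $z\notin\mathbb R$, then with positive probability the path does not separate $E$. (b) There are a compact $E$ of positive capacity with $\mathcal H^1(E)=0$, $\dim E=1$, and a $z\notin E$, such that with positive probability the path does not separate $E$.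

Here $D(y,r)$ is the open disc, and we say that a compact $K$ with $K\cap E=\emptyset$ *separates* a compact set $E$ if $E$ meets at least two components of $\mathbb R^2\setminus K$. For example, if $E$ is the union of two disjoint closed discs, a circle around the first disc that leaves the second outside separates $E$; a circle around both does not.

Let us read Theorem 1 in two extreme cases. If $F=E$ we get the conjecture, up to the small matter of the endpoint $B_\tau$. If $E$ is a continuum with more than one point, then $E$ is connected, so $B[0,s]$ with $s<\tau$ never separates it, $\mathrm{Sep}=\emptyset$, and the theorem says that $P_z(B_\tau\in F)=0$ whenever $\dim F<1$. This is one half of Makarov's theorem on harmonic measure in simply connected domains. So the proof has to contain an argument of that kind. It also has to explain what a path that refuses to separate a totally disconnected $E$ has to do with simply connected domains. In between lie mixed sets, such as a segment together with a disjoint Cantor set: if the path ends in a part of dimension less than one it has separated $E$, and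 if it ends on the segment the theorem is silent.

We use the following textbook facts freely.

* A compact set of positive capacity is a.s. hit by planar Brownian motion from every starting point, so $\tau<\infty$ a.s. A compact set of capacity $0$ is a.s. not hit at positive times. Countable sets are polar, that is, a.s. not hit at positive times. A compact set of positive dimension has positive capacity.
* If $\dim F<\gamma$, then for all $\xi,\rho>0$ one can cover $F$ by countably many closed sets $Q_i$ of diameter at most $r_i\in(0,\rho]$ with $\sum_i r_i^\gamma<\xi$.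
* For a bounded planar domain $V$ these are equivalent: $V$ is simply connected; $\hat{\mathbb C}\setminus V$ is connected; the winding number $n(\gamma,w)$ is $0$ for every closed curve $\gamma\subset V$ and every $w\notin V$.
* A conformal image of Brownian motion is a time-changed Brownian motion.

Throughout, $\mathbb R^2=\mathbb C$, $\Omega=\mathbb R^2\setminus E$, $d(y)=\mathrm{dist}(y,E)$, $\Delta=\operatorname{diam}E>0$, and
$$u(x)=P_x(\mathrm{Sep}),\qquad x\in\Omega .$$
A constant is called *absolute* if it does not depend on $E,F,z$ or on the parameters $s,t$ that appear later.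

## 2. Monotonicity, measurability, and sets on a line

**(P1) Monotonicity.** *If $K\subset K'$ are compact and disjoint from $E$, and $K$ separates $E$, so does $K'$.* Each component of $\mathbb R^2\setminus K'$ lies in a component of $\mathbb R^2\setminus K$, and every point of $E$ lies in some component of $\mathbb R^2\setminus K'$. Hence two points of $E$ in different components for $K$ are in different components for $K'$.

**(P2) Measurability.** Let $\mathcal P$ be the countable family of connected finite unions of closed dyadic squares that contain $E$. *A compact $K$ disjoint from $E$ fails to separate $E$ iff $K\cap P=\emptyset$ for some $P\in\mathcal P$.* If such a $P$ exists, then $E\subset P$ lies in one component. Conversely, let $E$ lie in one component $U$ of $\mathbb R^2\setminus K$. Cover $E$ by finitely many small dyadic squares contained in $U$, each meeting $E$; join these squares by finitely many arcs in $U$; cover each arc by the dyadic squares meeting it, so small that they lie in $U$. The union is connected and misses $K$.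

So $\{s<\tau,\ B[0,s]\text{ separates }E\}\in\mathcal F_s$. By (P1), $\mathrm{Sep}$ is the union of these events over rational $s$. An event in $\mathcal F_s$ that is contained in $\{s<\tau\}$ belongs to $\mathcal F_\tau$. Hence $\mathrm{Sep}\in\mathcal F_\tau$, and $u$ is Borel.

**(P3) The endpoint.** *Up to a null event, on $\mathrm{Sep}$ there are points of $E$ in different components of $\mathbb R^2\setminus B[0,\tau]$.* The isolated points of $E$ form a countable, hence polar, set, so a.s. $B_\tau$ is not isolated in $E$. Let $s<\tau$, and let $V_1\ne V_2$ be components of $\mathbb R^2\setminus B[0,s]$ that meet $E$. Each $V_i$ contains a point $e_i\in E\setminus\{B_\tau\}$, since otherwise $E\cap V_i=\{B_\tau\}$ and $B_\tau$ would be isolated. Before $\tau$ the path avoids $E$, so $e_1,e_2\notin B[0,\tau]$, and since $B[0,\tau]\supset B[0,s]$ they lie in different components of $\mathbb R^2\setminus B[0,\tau]$.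

**Theorem 1 implies Corollary 2.** Take $F=E$ and apply (P3).

**Theorem 1 implies Corollary 3.** By (P1), applied to $E\cap\overline D(B_\tau,r)$, it suffices to treat rational $t$: for real $t$ pass to a rational $t'\in(t,\tau)$. Let $\overline D(q,\rho)$ be a closed disc with rational data and $E'=E\cap\overline D(q,\rho)$. If $E'$ has capacity $0$, then $B_\tau\notin E'$ a.s. Otherwise, on $\{t<\tau\}$, apply Theorem 1 to $E'$ with $F=E'$ and the path started at $B_t\notin E'$. On $\{t<\tau,\ B_\tau\in E'\}$ the first hit of $E'$ after $t$ happens at $\tau$, so a.s. some $B[t,s]$ with $s<\tau$ separates $E'$. There are countably many choices of $(t,q,\rho)$. Finally, given $r$, choose the rational disc with $B_\tau\in\overline D(q,\rho)\subset\overline D(B_\tau,r)$; separating $E'$ separates the larger set.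

**The line, by hand: proof of Proposition 4(a).** Let $E\subset\mathbb R$ have positive length and let $z$ be in the open upper half-plane $\mathbb H$ (the other case is symmetric). The first hit $p$ of $\mathbb R$ has a Cauchy law, which has positive density, so $p\in E$ with positive probability. In that case $\tau$ is this hitting time and the path lies in $\mathbb H\cup\{p\}$. The closed lower half-plane minus $p$ is connected, disjoint from the path, and contains $E\setminus\{p\}$. So $E$ is not separated.

This can happen for totally disconnected $E$, for instance a Cantor set of positive length. Total disconnectedness does not help if $E$ looks, from where the path comes, like a wall.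

## 3. A bounded martingale that tends to zero without separation

The purpose of this section is to turn "the path does not separate" into information about $u$ along the path.

**Lemma 5.** Let $(\rho_i)_{i\in I}$ be a countable family of stopping times with $\rho_i<\tau$ a.s. There is a continuous process $M$ such that a.s. $u(B_{\rho_i})\le M_{\rho_i}$ for all $i$, and a.s. on $\mathrm{Sep}^c$, $M_r\to0$ as $r\uparrow\tau$.

*Proof.* Let $M_r=P_z(\mathrm{Sep}\mid\mathcal F_r)$. This bounded martingale has a continuous version, since the filtration is Brownian. By optional stopping at $\tau<\infty$ and $\mathrm{Sep}\in\mathcal F_\tau$, $M_\tau=P_z(\mathrm{Sep}\mid\mathcal F_\tau)=1_{\mathrm{Sep}}$ a.s. Continuity gives the second claim. For the first, if some $B[\rho_i,r]$ with $r<\tau$ separates $E$, then so does $B[0,r]$ by (P1). By the strong Markov property $u(B_{\rho_i})$ is the conditional probability of the former event given $\mathcal F_{\rho_i}$, so $u(B_{\rho_i})\le P_z(\mathrm{Sep}\mid\mathcal F_{\rho_i})=M_{\rho_i}$ a.s. $\square$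

In particular, if there are stopping times $\rho_n<\tau$ with $\rho_n\to\tau$ and a constant $c>0$ with $u(B_{\rho_n})\ge c$ for all large $n$, then $\mathrm{Sep}$ has probability one. So we look for lower bounds on $u$, and these come from forcing Brownian motion to make a loop.

## 4. Lassos: forcing a Brownian loop

Brownian motion can be made to follow a prescribed curve, and if the curve is chosen well, the Brownian path must close up.

**Lemma 6 (tracking).** If $f:[0,1]\to\mathbb R^2$ is Lipschitz and $B_0=f(0)$, then for $\ell>0$
$$P\Big(\sup_{[0,1]}|B-f|<\ell\Big)\ \ge\ e^{-\frac12\int_0^1|f'|^2}\,P_0\Big(\sup_{[0,1]}|B|<\ell\Big)\ >\ 0 .\tag{1}$$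

*Proof.* By Girsanov the left side equals $E_0\big[e^{-X-\frac12\int|f'|^2};A\big]$, where $X=\int_0^1 f'\cdot dB$ and $A=\{\sup|B|<\ell\}$. The symmetry $B\to-B$ preserves $A$ and changes the sign of $X$, so $E_0[e^{-X};A]=E_0[\cosh X;A]\ge P_0(A)$. $\square$

Merely following a closed curve within $\ell$ does not produce a closed subpath of $B$. One adds a cross at the base point so that the path is forced to meet itself.

**Definition (lasso).** Let $C$ be a closed Lipschitz curve based at $y_*$ and $\ell>0$. An *$\ell$-lasso over $C$* is a path $f$ on $[0,1]$ which first runs from $f(0)$ to $y_*$, then straight to $y_*-(4\ell,0)$, straight to $y_*+(4\ell,0)$, back to $y_*$, then along $C$ back to $y_*$, then straight to $y_*-(0,4\ell)$, and straight to $y_*+(0,4\ell)$.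

**Lemma 7.** Let $f$ be a Lipschitz $\ell$-lasso over $C$ and let $\sup_{[0,1]}|B-f|<\ell$. Then there are $a<b$ in $[0,1]$ with $B_a=B_b$ such that for every $e$ with $\mathrm{dist}(e,f[0,1])\ge\ell$ and $|e-y_*|\ge5\ell$ we have $e\notin B[0,1]$ and $n(B|_{[a,b]},e)=n(C,e)$.

*Proof.* While $f$ runs from $y_*-(4\ell,0)$ to $y_*+(4\ell,0)$, the first coordinate of $B-y_*$ goes from below $-3\ell$ to above $3\ell$ and the second stays in $(-\ell,\ell)$. So $B$ makes a left–right crossing of the square $y_*+[-3\ell,3\ell]^2$. Likewise it makes a bottom–top crossing while $f$ runs from $y_*-(0,4\ell)$ to $y_*+(0,4\ell)$. The two crossings meet, so $B_a=B_b$ with $a$ in the first time interval and $b$ in the second.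

Clearly $e\notin B[0,1]$, since $|B_t-f(t)|<\ell\le|e-f(t)|$. For $\lambda\in[0,1]$ let $\Gamma_\lambda$ be the curve $t\mapsto(1-\lambda)B_t+\lambda f(t)$, $t\in[a,b]$, closed up by the segment from its endpoint to its initial point. Points of the first part are at distance $<\ell$ from $f(t)$, so they differ from $e$. The closing segment has both ends in the convex disc $D(y_*,5\ell)$, because $|f(a)-y_*|,|f(b)-y_*|\le4\ell$; so it misses $e$ too. By homotopy invariance $n(B|_{[a,b]},e)=n(\Gamma_0,e)=n(\Gamma_1,e)$. Finally $\Gamma_1$ consists of $C$ and of arcs in $D(y_*,5\ell)$ which together form a closed curve in that disc; as $e$ is outside the disc, this curve has winding number $0$ about $e$. So $n(\Gamma_1,e)=n(C,e)$. $\square$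

**Example: loops in an annulus.** For $|y_0|=r$ let $\mathcal L_r$ be the event that Brownian motion from $y_0$, at some time $t$ before it leaves the annulus $\{r/2<|y|<2r\}$, has $B[0,t]$ separating the two-point set $\{0,2r\}$. The sets $\{|y|\le r/2\}$ and $\{|y|\ge2r\}$ are connected and miss $B[0,t]$. So on $\mathcal L_r$,
$$\text{every } e \text{ with } |e|\le r/2 \text{ is separated by } B[0,t] \text{ from every } e' \text{ with } |e'|\ge 2r, \text{ and from } \infty.\tag{2}$$
The event occurs if the path contains, before leaving the annulus, a closed subcurve with nonzero winding number about $0$. By rotation and scaling $P(\mathcal L_r)$ depends neither on $r$ nor on $y_0$. It is positive: for $y_0=1$ track, with $\ell=1/20$, a lasso over the unit circle with $y_*=f(0)=1$. Then $0.8\le|f|\le1.2$, so $\frac34<|B|<\frac54$ on $[0,1]$, and Lemma 7 applies to $e=0$, because $\mathrm{dist}(0,f)\ge0.8\ge\ell$ and $|0-y_*|=1\ge5\ell$. We fix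
$$p_0=\min\big(\tfrac12,P(\mathcal L_1)\big)\in(0,\tfrac12],\qquad c_1=p_0/2 .$$

## 5. Product Cantor sets have a moat at every scale

Here is a family where Lemmas 5–7 already finish the job. Let $0<\lambda<\frac12$, $g=1-2\lambda$, and let $C_\lambda\subset[0,1]$ be the Cantor set obtained by repeatedly replacing an interval by its two end pieces of relative length $\lambda$. Let $E=C_\lambda\times C_\lambda$, of dimension $\log4/\log(1/\lambda)$. It is covered by $4^n$ level-$n$ squares of side $\lambda^n$. Two distinct level-$n$ squares which separate at level $m\le n$ have sup-distance at least $g\lambda^{m-1}\ge g\lambda^{n-1}$.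

For a level-$n$ square $Q$ let $L_Q$ be the curve of points at sup-distance $g\lambda^{n-1}/4$ from $Q$, the boundary of a larger square. Let $n$ be so large that $z$ lies outside all these larger squares, and let $\rho_n$ be the first time the path hits $\bigcup_QL_Q$. The path has to cross $L_Q$ to reach a point of $E\cap Q$, so $\rho_n<\tau$; since $d(B_{\rho_n})\to0$, we have $\rho_n\to\tau$.

Let $y_*=B_{\rho_n}\in L_Q$ and $\ell=g\lambda^{n-1}/40$, and let the path track, during a time $\lambda^{2n}$, a lasso over $L_Q$ with $f(0)=y_*$. Points of $E\cap Q$ are at distance at least $10\ell$ from $L_Q$, points of $E\setminus Q$ at distance at least $30\ell$. As $f$ stays within $4\ell$ of $L_Q$, all of $E$ is at distance at least $6\ell$ from $f$ and at least $10\ell$ from $y_*$. So the tracking path avoids $E$, and by Lemma 7 it contains a closed subcurve with winding number $\pm1$ about the points of $E\cap Q$ and $0$ about those of $E\setminus Q$. Hence $E$ is separated. The length of $f$ and $\ell$ are both constant multiples of $\lambda^n$, with constants depending only on $\lambda$. So by Brownian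 scaling and (1) the probability is at least some $c(\lambda)>0$, and $u(B_{\rho_n})\ge c(\lambda)$ for all large $n$. By Lemma 5, $\mathrm{Sep}$ occurs a.s.

This works for all $\lambda<\frac12$, hence also for dimensions between $1$ and $2$. The hypothesis $\dim E<1$ is therefore sufficient but not necessary; the issue is whether there are moats.

## 6. Without moats: small $u$ forces simply connected pictures

The first approach that suggests itself for general $E$ is to copy Section 5: bound from below, for every $x$ near $E$, the probability of a separating loop at scale $d(x)$. It stops at the following configuration. Fix $0<\varsigma<1<R$ and let $E\subset[-2R,2R]$ be a finite union of small Cantor sets, of dimension as small as you like, such that each point of $[-2R,2R]$ is within $\varsigma/2$ of $E$. Let $x=i$, so $1\le d(x)\le\sqrt{1+\varsigma^2/4}<1.12$. The part of the disc $D(x,Rd(x))$ visible from $x$ at resolution $\varsigma d(x)$, that is, the component $V\ni x$ of $\{|y-x|<Rd(x),\ d(y)>\varsigma d(x)\}$, does not meet the real line: real points of the disc satisfy $|y|<1.12R<2R$, so they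 have $d\le\varsigma/2$. So $V\subset\mathbb H$, and no closed curve in $V$ surrounds any point of $E$. At this scale and resolution $E$ is a wall, and tracking a curve in $V$ cannot separate it. The dimension of $E$ does not prevent this.

The way past this point is to reverse the implication. A path that does not separate has $u\to0$ along it. If $u(x)$ is small, then there is no moat near $x$, and this means that $V$ is simply connected. Then complex analysis in $V$ controls where the path goes next, and the dimension of $F$ enters there.

**Lemma 8.** For $0<\varsigma<1<R$ there is $\eta_1(R,\varsigma)>0$, independent of $E$, such that the following holds. Let $x\in\Omega$, $\delta=d(x)$, $E\not\subset D(x,R\delta)$, and let $V$ be the component containing $x$ of $\{y:|y-x|<R\delta,\ d(y)>\varsigma\delta\}$. If $u(x)<\eta_1(R,\varsigma)$, then $V$ is simply connected.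

*Proof.* By translation and scaling let $x=0$, $\delta=1$. Suppose that $V$ is not simply connected.

**Step 1: a closed curve in $V$ that winds differently about two points of $E$.** There are a closed curve $\gamma\subset V$ and $w\notin V$ with $n(\gamma,w)\ne0$. Let $O$ be the component of $\mathbb R^2\setminus\gamma$ containing $w$. It is bounded, and since $\mathbb R^2\setminus D(0,R)$ is connected, unbounded and misses $\gamma$, we get $O\subset D(0,R)$. As $\emptyset\ne\partial O\subset\gamma\subset V$ and $V$ is open, $O\cap V\ne\emptyset$. As $O$ is connected and contains $w\notin V$, there is $w'\in O\cap\partial V$. Then $d(w')\le\varsigma$: otherwise, since $|w'|<R$, a small disc about $w'$ would lie in $\{|y|<R,\,d>\varsigma\}$ and meet $V$, hence lie in $V$, which is impossible for a boundary point of an open set. Let $e\in E$ with $|e-w'|=d(w')$. On the segment $[w',e]$ we have $d\le\varsigma$, so it misses $V\supset\gamma$. Hence $e\in O$ and $n(\gamma,e)=n(\gamma,w)\ne0$. Since $E\not\subset D(0,R)$ there is $e'\in E\setminus D(0,R)$, and $n(\gamma,e')=0$.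

**Step 2: replace $\gamma$ by a polygon of bounded complexity.** The curve $\gamma$ may be arbitrarily long, and (1) would give no uniform bound. Let $\ell=\varsigma/16$ and let $Z\ni0$ be a maximal subset of $V$ with pairwise distances at least $\ell$. Since the discs of radius $\ell/2$ about $Z$ are disjoint, $\#Z\le N:=(2R/\ell+1)^2$, and by maximality every point of $V$ is within $\ell$ of $Z$. Join $\zeta,\zeta'\in Z$ by an edge if $|\zeta-\zeta'|\le3\ell$.

Given a curve $\alpha$ in $V$, partition it into pieces $\alpha[t_i,t_{i+1}]\subset\overline D(\alpha(t_i),\ell)$ and choose $z_i\in Z$ with $|z_i-\alpha(t_i)|\le\ell$; take $z_i=\alpha(t_i)$ at endpoints that belong to $Z$, and equal first and last choices if $\alpha$ is closed. Then $|z_i-z_{i+1}|\le3\ell$. The straight-line homotopies from $\alpha[t_i,t_{i+1}]$ to $[z_i,z_{i+1}]$ agree at the partition points and stay in $\overline D(\alpha(t_i),4\ell)$, where $d>\varsigma-4\ell>0$. So they avoid $E$. Applied to curves joining points of $Z$, this shows that the graph is connected. Applied to $\gamma$, it gives a closed walk in the graph with the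 same winding numbers about $e$ and $e'$ as $\gamma$. Splitting the walk at repeated vertices decomposes it into simple cycles and trivial walks (constant or back-and-forth), which have winding number $0$. Winding numbers add, so some simple cycle $C$, with at most $N$ edges, has $n(C,e)\ne n(C,e')$.

**Step 3: track a lasso over $C$.** Let $y_*$ be a vertex of $C$, and let $f$ be the $\ell$-lasso over $C$ which first follows at most $N$ edges of the graph from $0$ to $y_*$, at constant speed. It has at most $2N+6$ segments of length at most $8\ell$, so (1) gives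
$$P_0\Big(\sup_{[0,1]}|B-f|<\ell\Big)\ge\eta_1(R,\varsigma):=e^{-\frac12(8\ell(2N+6))^2}\,P_0\Big(\sup_{[0,1]}|B|<\ell\Big)>0 .$$
Points of $f$ are within $4\ell$ of $Z\subset V$, where $d>16\ell$. So on this event $d>11\ell$ on $B[0,1]$, hence $\tau>1$; and every point of $E$ is at distance at least $12\ell$ from $f[0,1]$ and at least $16\ell$ from $y_*$. By Lemma 7 a closed subcurve of $B[0,1]$ has different winding numbers about $e$ and $e'$, so $B[0,1]$ separates $E$. Hence $u(0)\ge\eta_1(R,\varsigma)$, against the assumption. $\square$

The second consequence of small $u$ is that the path is likely to be absorbed nearby; it will control long jumps.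

**Lemma 9.** If $d(y)<\Delta/10$ and $u(y)<c_1$, then $P_y(\tau<\text{exit time of }D(y,4d(y)))\ge c_1$.

*Proof.* Let $y=0$, $d(y)=1$, so $\Delta>10$, and let $\nu$ be the exit time of $D(0,4)$. There are $e\in E$ with $|e|=1$ and, since $D(0,4)$ has diameter $8<\Delta$, $e'\in E$ with $|e'|\ge4$. After the first hit of $|y|=2$ the event $\mathcal L_2$, in the annulus $\{1<|y|<4\}$, has probability at least $p_0=2c_1$. If it occurs and $\nu\le\tau$, then by (2) and (P1) some $B[0,s]$ with $s<\nu\le\tau$ separates $e$ from $e'$. So $u(0)\ge2c_1-P_0(\tau<\nu)$, and $u(0)<c_1$ forces $P_0(\tau<\nu)>c_1$. $\square$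

## 7. One scale: hitting probabilities in a simply connected domain

We now study one step of the path, from distance $\delta$ to distance $s\delta$ from $E$, starting at a point where $u$ is small. Let $\alpha=\log\frac1{1-p_0}/\log4>0$, and let $\kappa\ge2$ be an absolute integer with $\kappa\alpha\ge1$. Let $s\in(0,\frac14]$ and $R=s^{-\kappa}$. Let $x\in\Omega$, $\delta=d(x)$, and assume
$$u(x)<\eta_1(R,s/2),\qquad E\not\subset D(x,R\delta).\tag{3}$$
Let $\sigma=\inf\{t:d(B_t)\le s\delta\}$. Fix a grid of half-open squares $b$ of side $s\delta/8$, call them cells, let $Y$ be the cell containing $B_\sigma$, and put $q(x,b)=P_x(B_\sigma\in b)$.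

How small is $q(x,Y)$? A segment-like $E$ has about $1/s$ cells along it, and we hope for $q(x,Y)\approx s$, at least typically. The following lemma says this in the form of a moment.

**Lemma 10.** There is an absolute constant $C_1$ such that, under (3), for $0<t\le\frac1{16}$,
$$E_x[q(x,Y)^t]=\sum_bq(x,b)^{1+t}\le C_1\,s^{\,t-16t^2}.$$

*Proof.* Normalize $x=0$, $\delta=1$. Let $V$ be the component containing $0$ of $\{|y|<R,\ d(y)>s/2\}$. By Lemma 8 with $\varsigma=s/2$ it is simply connected. Since $d(y)\ge1-|y|$, we have $\mathrm{dist}(0,\partial V)\ge1-s/2\ge\frac12$. Let $\nu$ be the exit time of $D(0,R/2)$ and split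
$$h(b)=P_0(\sigma<\nu,\ B_\sigma\in b),\qquad l(b)=P_0(\nu\le\sigma,\ B_\sigma\in b),\qquad q(0,b)=h(b)+l(b).$$
Up to time $\sigma\wedge\nu$ inclusive the path lies in $\{d\ge s\}\cap\overline D(0,R/2)$, hence in $V$.

**Step 1: long excursions are unlikely.** The set $\hat{\mathbb C}\setminus V$ is connected and contains $\infty$ and a point $e\in E$ with $|e|=1$. So no compact subset of $V$ separates $e$ from $\infty$. Let $r_k=2\cdot4^k$ for $0\le k\le k_0$, with $k_0$ maximal such that $2r_{k_0}\le R/2$; there are at least $\log_4R-2$ such $k$. Note $|e|\le r_k/2$. On $\{\nu\le\sigma\}$ the path stays in $V$ until $\nu$, so by (2) the event $\mathcal L_{r_k}$ fails for the path after its first hit of $|y|=r_k$, for each $k$. The $k$-th trial ends when the path leaves $\{r_k/2<|y|<2r_k\}$, which is before the first hit of $|y|=r_{k+1}$ and not after $\nu$. So by the strong Markov property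
$$\sum_bl(b)=P_0(\nu\le\sigma)\le(1-p_0)^{\log_4R-2}=C_0R^{-\alpha}\le C_0s,\qquad C_0=(1-p_0)^{-2},\tag{4}$$
because $R^{-\alpha}=s^{\kappa\alpha}\le s$.

**Step 2: translate to the disc.** Let $\varphi:\mathbb D\to V$ be conformal with $\varphi(0)=0$, and $W=\varphi^{-1}(B)$ up to time $\sigma\wedge\nu$, a time-changed Brownian motion from $0$. Let $\sigma<\nu$ and $y=B_\sigma=\varphi(w)$. Then $d(y)=s$ and $|y|<R/2$, so points of $D(y,s/2)$ have $d>s/2$ and modulus less than $R$; hence $D(y,s/2)\subset V$. The point at distance $s/2$ from $y$ on a segment to a nearest point of $E$ has $d=s/2$, so it is not in $V$. Hence $\mathrm{dist}(y,\partial V)=s/2$. Koebe's theorem,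
$$\tfrac14(1-|w|^2)|\varphi'(w)|\le\mathrm{dist}(\varphi(w),\partial V)\le(1-|w|^2)|\varphi'(w)|,$$
gives
$$(1-|w|^2)|\varphi'(w)|\le2s.\tag{5}$$
Next we bound $h(b)$ for the cell $b\ni y$. Since $\sqrt2/8<1/5$, $b\subset D(y,s/5)$. Also $0\notin\overline D(y,s/5)$, because $s=d(y)\ge1-|y|$ gives $|y|\ge\frac34$. To end in $b$ before $\nu$, the path must enter $D(y,s/5)$ while still in $V$. On $\partial D(y,s/5)$ the Green function satisfies $G_V(\cdot,y)\ge G_{D(y,s/2)}(\cdot,y)=\log\frac52$, so
$$h(b)\le\min\Big(1,\frac{G_V(0,y)}{\log(5/2)}\Big)=\min\Big(1,\frac{\log(1/|w|)}{\log(5/2)}\Big)\le3(1-|w|^2).\tag{6}$$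
For the last inequality: if $|w|^2\le\frac23$ the right side is at least $1$. If $|w|^2\ge\frac23$, then $\log\frac1{|w|}=\frac12\log\frac1{|w|^2}\le\frac12\cdot\frac{1-|w|^2}{|w|^2}\le\frac34(1-|w|^2)$, and $\frac34/\log\frac52<3$.

**Interlude: what the worst case gives.** One could now bound $1-|w|^2$ for all $w$ satisfying (5). Koebe's distortion theorem and $|\varphi'(0)|\ge\frac12$ give $|\varphi'(w)|\ge|\varphi'(0)|\frac{1-|w|}{(1+|w|)^3}\ge\frac{1-|w|^2}{32}$. With (5), $(1-|w|^2)^2\le64s$, so $h(b)\le24\,s^{1/2}$ for every cell. If we put this in place of Step 3, we get $E_x[q(x,Y)^t]\le Cs^{t/2}$, and the argument of Section 8 would run with $s^{t/2}$ in the place of $s^{t-32t^2}$ in (10) and $\Lambda_n=s^{(1/2-32t)(n-j_0)}$. It would prove the conclusion of Theorem 1 for $\dim F<\frac12$ only. The exponent $\frac12$ is the true worst case for bounds on the probability of entering a disc of radius $s$: for the slit $[0,\infty)$ and $x=-1$, the map $\sqrt{\cdot}$ sends the slit plane to $\mathbb H$, $-1$ to $i$, and the two sides of $[0,s)$ to $(-\sqrt s,\sqrt s)$, so the path ends in $[0,s)$ with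 probability $\frac2\pi\arctan\sqrt s$. But it is unlikely to end near the tip. So we should not take the maximum over cells; we should average over the cell in which the path actually lands. Averaging means taking expectations of $(1-|W_\sigma|^2)^t$, subject to (5), and for that we look for a supermartingale in $W$ that contains both $1-|w|^2$ and $|\varphi'|$.

**Step 3: a supermartingale.** Let $a=16t^2$, $\beta=t-16t^2\ge0$, and
$$\psi(w)=(1-|w|^2)^a\,|\varphi'(w)|^{-\beta}.$$
We claim that $\psi$ is superharmonic on $\mathbb D$. (Here $\Delta$ with an argument denotes the Laplacian.) We have $\Delta\log(1-|w|^2)=-4(1-|w|^2)^{-2}$, and $\log|\varphi'|$ is harmonic. Moreover $|\nabla\log(1-|w|^2)|=\frac{2|w|}{1-|w|^2}\le\frac2{1-|w|^2}$, and $|\nabla\log|\varphi'||=|\varphi''/\varphi'|\le\frac6{1-|w|^2}$, by the classical inequality $\big|(1-|w|^2)\frac{\varphi''}{\varphi'}-2\bar w\big|\le4$. Therefore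
$$\frac{\Delta\psi}{\psi}=\Delta\log\psi+|\nabla\log\psi|^2\le\frac{-4a+(2a+6\beta)^2}{(1-|w|^2)^2}\le0,$$
because $a+3\beta=3t-32t^2\le4t=\sqrt a$. This is why $a=16t^2$: the factor $(1-|w|^2)^a$ is the price for superharmonicity, and it is quadratic in $t$.

Stopping at $\sigma\wedge\nu$ or on leaving $\{|w|<1-1/n\}$, whichever comes first, and letting $n\to\infty$ (Fatou), we get $E_0[\psi(W_{\sigma\wedge\nu})]\le\psi(0)=|\varphi'(0)|^{-\beta}\le2$, since $|\varphi'(0)|\ge\mathrm{dist}(0,\partial V)\ge\frac12$. By (6), then $t=a+\beta$ and (5),
$$\sum_bh(b)^{1+t}=E_0[h(Y)^t;\sigma<\nu]\le3^tE_0\big[(1-|W_\sigma|^2)^{a+\beta};\sigma<\nu\big]\le3^t(2s)^\beta E_0[\psi(W_{\sigma\wedge\nu})]\le12\,s^{t-16t^2}.$$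

**Step 4: put the two parts together.** Since $(h+l)^t\le h^t+l^t$, $q\le1$, $l(b)\le C_0s$ and $\sum_bh(b)\le1$,
$$\sum_bq(0,b)^{1+t}\le\sum_bh(b)^{1+t}+\sum_bh(b)\,l(b)^t+\sum_bl(b)\le12\,s^{t-16t^2}+(C_0s)^t+C_0s\le C_1s^{t-16t^2}$$
with $C_1=12+2C_0$. $\square$

## 8. Many scales: chains of cells

Now we iterate. One cannot apply Makarov's theorem to $\Omega$, which is not simply connected; only the local pictures $V$ are, each at its own place, scale and resolution. So we multiply one-step estimates, and each step costs a constant factor. The remedy is that Lemma 10 holds for every ratio $s$ with the same $C_1$: we choose $s$ so small that a small power of $1/s$ beats all constants. Two further problems have to be dealt with. Jumps of the path in one step are not bounded. And small transition probabilities along a typical chain of cells do not by themselves make the probability of the last cell small, since many chains may end in the same cell. Weights that penalize long jumps solve both.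

**Parameters.** Choose an absolute $t_0\in(0,\frac1{32}]$ with $10^{6t_0}(1-c_1)<1$. Given $F$, fix $t\in(0,t_0]$ with $1-67t>\dim F$ (if $F=\emptyset$ there is nothing to prove). Then choose $s\in(0,\frac14]$ with
$$C_4s^{32t^2}\le\tfrac12,\qquad C_3\le s^{-t},\tag{7}$$
where $C_3,C_4$ are absolute constants introduced below. Note $s^{1-t}\le\frac12$. Let $R=s^{-\kappa}$ and $\eta=\min(c_1,\eta_1(R,s/2))$. Let $\delta_j=s^j$ and $T_j=\inf\{r:d(B_r)\le\delta_j\}$. Only $j\ge j_*$ is considered, where $j_*\ge1$, $\delta_{j_*}<d(z)$ and $2R\delta_{j_*}<\Delta$. Then $d(B_{T_j})=\delta_j\le1$, $T_j<T_{j+1}<\tau$, $T_j\uparrow\tau$, and $E\not\subset D(x,R\delta_j)$ for all $x$. For $l\ge1$ let $\theta_{j,l}=\inf\{r\ge T_j:|B_r-B_{T_j}|\ge10^l\delta_j\}$.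

**Definition.** A point $y\in\Omega$ is *good* if $u(y)<\eta$ and $d(y)<\Delta/10$. Let $g_j$ be the indicator of the event that $B_{T_j}$ is good and that $B_{\theta_{j,l}}$ is good for every $l\ge1$ with $\theta_{j,l}<T_{j+1}$. It is $\mathcal F_{T_{j+1}}$-measurable. For $j_0\ge j_*$ let $\mathcal G=\mathcal G_{j_0}=\bigcap_{j\ge j_0}\{g_j=1\}$.

For instance, if $E$ is a continuum, then $u\equiv0$ and every $y$ with $0<d(y)<\Delta/10$ is good. For the product Cantor set of Section 5 with $\eta\le c(\lambda)$, the points of the curves $L_Q$ with $Q$ of level at least $1$ are not good.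

**Step 1: without separation, eventually everything is good.** *A.s. on $\mathrm{Sep}^c$, $\mathcal G_{j_0}$ occurs for some $j_0$.* Apply Lemma 5 to the countably many stopping times $T_j$ and $\theta_{j,l}\wedge T_{j+1}$. They lie in $[T_j,T_{j+1}]$, so a.s. on $\mathrm{Sep}^c$ the values of $u$ there are at most $\sup_{[T_j,T_{j+1}]}M\to0$ as $j\to\infty$. Also $d(B_r)\to0$ as $r\uparrow\tau$. So for all large $j$ all these points are good. Hence it suffices to prove
$$P_z(\mathcal G_{j_0}\cap\{B_\tau\in F\})=0\qquad\text{for every }j_0\ge j_*.\tag{8}$$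

**Step 2: jumps have a small power moment.** Let $J_j=|B_{T_{j+1}}-B_{T_j}|/\delta_j$. Let $A_l$ be the event that $\theta_{j,i}<T_{j+1}$ and $B_{\theta_{j,i}}$ is good for $i=1,\dots,l$; it is in $\mathcal F_{\theta_{j,l}}$. On $A_l$ let $y=B_{\theta_{j,l}}$. Then $d(y)\le(10^l+1)\delta_j$, so $D(y,4d(y))\subset D(B_{T_j},10^{l+1}\delta_j)$, because $10^l+4(10^l+1)=5\cdot10^l+4\le10^{l+1}$. By Lemma 9, with conditional probability at least $c_1$ given $\mathcal F_{\theta_{j,l}}$ the path hits $E$ before leaving $D(y,4d(y))$, and then $T_{j+1}<\tau<\theta_{j,l+1}$, so $A_{l+1}$ fails. So $P(A_{l+1}\mid\mathcal F_{\theta_{j,l}})\le(1-c_1)1_{A_l}$, and by induction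
$$P(\theta_{j,L}<T_{j+1},\,g_j=1\mid\mathcal F_{T_j})\le P(A_L\mid\mathcal F_{T_j})\le(1-c_1)^{L-1}.$$
For $L\ge2$, $J_j\ge10^L$ implies $\theta_{j,L}\le T_{j+1}$, hence $\theta_{j,L-1}<T_{j+1}$. So $P(J_j\ge10^L,\,g_j=1\mid\mathcal F_{T_j})\le(1-c_1)^{L-2}$ for $L\ge2$, and
$$E[(2+2J_j)^{6t}g_j\mid\mathcal F_{T_j}]\le C_2:=202^{6t_0}+\sum_{L\ge2}(4\cdot10^{L+1})^{6t_0}(1-c_1)^{L-2}<\infty.\tag{9}$$
The first term covers $J_j<100$ and the others $10^L\le J_j<10^{L+1}$. The series converges by the choice of $t_0$, and $C_2$ is absolute.

**Step 3: weights, and their moment in one step.** Let $\mathcal D_j$ be a grid of half-open squares (cells) of side $\delta_j/8$, let $Y_j\in\mathcal D_j$ contain $B_{T_j}$, and let $y_a$ be the center of the cell $a$. For $a\in\mathcal D_j$, $b\in\mathcal D_{j+1}$ put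
$$q_j(x,b)=P_x(B_{T_{j+1}}\in b),\quad p(a,b)=\sup\{q_j(x,b):x\in a,\ d(x)=\delta_j\},\quad w(a,b)=p(a,b)\Big(1+\frac{|y_a-y_b|}{\delta_j}\Big)^3,$$
with $\sup\emptyset=0$. The supremum makes $p$ a function of cells only. It costs a factor $3$: for $x,x'\in a$ with $d(x)=d(x')=\delta_j$ we have $|x-x'|\le0.18\,\delta_j$, and $q_j(\cdot,b)$ is nonnegative and harmonic on $\{d>\delta_{j+1}\}\supset D(x,\delta_j/2)$. By Harnack's inequality the ratio of the two values is at most $\frac{1+0.36}{1-0.36}<3$. So $p(a,b)\le3q_j(x,b)$ for each such $x$. Also $1+|y_{Y_j}-y_{Y_{j+1}}|/\delta_j\le2+2J_j$, since centers are within $0.1\,\delta_j$ of the points.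

If $x=B_{T_j}$ is good, then (3) holds with $\delta=\delta_j$. Given $\mathcal F_{T_j}$, the cell $Y_{j+1}$ has law $q_j(x,\cdot)$. So Cauchy–Schwarz, Lemma 10 with exponent $2t\le\frac1{16}$, and (9) give
$$E[w(Y_j,Y_{j+1})^tg_j\mid\mathcal F_{T_j}]\le3^t\big(C_1s^{2t-64t^2}\big)^{1/2}C_2^{1/2}\le C_4s^{t-32t^2},\qquad C_4=3(C_1C_2)^{1/2}.\tag{10}$$
If $x$ is not good, then $g_j=0$ and the left side is $0$.

**Step 4: typical products of weights are small.** Let $\Pi_n=\prod_{j=j_0}^{n-1}w(Y_j,Y_{j+1})$ and $\Lambda_n=s^{(1-64t)(n-j_0)}$. Since $w(Y_j,Y_{j+1})^tg_j$ is $\mathcal F_{T_{j+1}}$-measurable, we can iterate (10):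
$$P(\mathcal G,\ \Pi_n>\Lambda_n)\le\Lambda_n^{-t}E\Big[\prod_{j=j_0}^{n-1}w(Y_j,Y_{j+1})^tg_j\Big]\le\big(s^{-t+64t^2}C_4s^{t-32t^2}\big)^{n-j_0}=\big(C_4s^{32t^2}\big)^{n-j_0}\le2^{-(n-j_0)}$$
by (7). By Borel–Cantelli, a.s. on $\mathcal G$, $\Pi_n\le\Lambda_n$ for all large $n$.

**Step 5: counting ancestors.** We bound the probability of a given last cell $b\in\mathcal D_n$. By the strong Markov property the probability of a chain $Y_{j_0}=a_{j_0},\dots,Y_n=a_n$ is at most $\prod p(a_j,a_{j+1})$. So
$$P(Y_n=b,\ \Pi_n\le\Lambda_n)\le\sum_{\substack{(a_{j_0},\dots,a_n=b)\\ \prod w\le\Lambda_n}}\ \prod_{j=j_0}^{n-1}p(a_j,a_{j+1})\le\Lambda_n\sum_{(a_{j_0},\dots,a_n=b)}\ \prod_{j=j_0}^{n-1}\Big(1+\frac{|y_{a_j}-y_{a_{j+1}}|}{\delta_j}\Big)^{-3}\le\Lambda_nC_3^{\,n-j_0}.$$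
The middle inequality holds because $p(a,b)=w(a,b)(1+|y_a-y_b|/\delta_j)^{-3}$. For the last one let
$$C_3=\sup_v\sum_{a\in\mathcal D_j}(1+|y_a-v|/\delta_j)^{-3},$$
which is finite in the plane and independent of $j$ by scaling, and sum over $a_{j_0}$ first, then over $a_{j_0+1}$, and so on up to $a_{n-1}$. Since $C_3\le s^{-t}$,
$$P(Y_n=b,\ \Pi_n\le\Lambda_n)\le s^{(1-65t)(n-j_0)}.\tag{11}$$
Note that nothing was needed about the law of $Y_{j_0}$, and that we summed backwards, from ancestors to $b$; this is why the weight has to compensate the number of possible ancestors.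

**Step 6: the endpoint is close to the chain.** By (9) and Markov's inequality $P(\mathcal G,\ J_j>\delta_j^{-t})\le C_2\delta_j^{6t^2}=C_2s^{6t^2j}$, which is summable. So a.s. on $\mathcal G$, $J_j\le\delta_j^{-t}$ for all large $j$, and then for all large $n$
$$|B_\tau-B_{T_n}|\le\sum_{j\ge n}J_j\delta_j\le\sum_{j\ge n}\delta_j^{1-t}\le2\delta_n^{1-t},$$
as $s^{1-t}\le\frac12$. For $n_0\ge j_0$ let $H_{n_0}\subset\mathcal G$ be the event that $\Pi_n\le\Lambda_n$ and $|B_\tau-B_{T_n}|\le2\delta_n^{1-t}$ for all $n\ge n_0$. By this and Step 4, $P(\mathcal G\setminus\bigcup_{n_0}H_{n_0})=0$.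

**Step 7: covering $F$.** Fix $n_0\ge j_0$. Let $Q$ be a nonempty closed set of diameter at most $r$, where $\delta_{n+1}<r\le\delta_n$ and $n\ge n_0$. On $H_{n_0}\cap\{B_\tau\in Q\}$, $B_{T_n}$ lies in a closed ball of radius $3\delta_n^{1-t}$ about a fixed point of $Q$, because $r\le\delta_n\le\delta_n^{1-t}$. That ball meets at most $C_5\delta_n^{-2t}$ cells of $\mathcal D_n$, with $C_5$ absolute. By (11),
$$P(H_{n_0},\ B_\tau\in Q)\le C_5\delta_n^{-2t}s^{(1-65t)(n-j_0)}=C_5s^{-(1-65t)j_0}\,\delta_n^{1-67t}\le C'r^{1-67t},$$
with $C'$ depending only on $s,t,j_0$, since $\delta_n\le r/s$ and $1-67t>0$. As $\dim F<1-67t$, for every $\xi>0$ we can cover $F$ by nonempty closed sets $Q_i$ of diameter at most $r_i\in(0,\delta_{n_0}]$ with $\sum_ir_i^{1-67t}<\xi$. Hence $P(H_{n_0},\ B_\tau\in F)\le C'\xi$ for all $\xi>0$, so it is $0$. Letting $n_0\to\infty$ gives (8), and with Step 1 this proves Theorem 1. By Section 2, Corollaries 2 and 3 are proved as well. $\blacksquare$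

## 9. A Jordan curve from a lacunary series: dimension one is critical

It remains to prove Proposition 4(b): even zero length does not save separation when $\dim E=1$. The plan is to place $E$ on a Jordan curve $\Gamma$, so that a path which comes from inside and ends in $E$ leaves the outside untouched, as in Proposition 4(a). The curve must be so rough that harmonic measure from inside lives on a set of zero length.

**Step 1: the domain.** Let $b(\zeta)=\frac18\sum_{k\ge0}\zeta^{2^k}$ and $\varphi(\zeta)=\int_0^\zeta e^{b}$ on $\mathbb D$, so $\varphi'=e^b$ and $\varphi''/\varphi'=b'$. With $\rho=|\zeta|$, we have $2^k\rho^{2^k-1}\le2\sum_{2^{k-1}<m\le2^k}\rho^{m-1}$, so $|b'(\zeta)|\le\frac18\cdot\frac2{1-\rho}=\frac1{4(1-\rho)}$ and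
$$(1-|\zeta|^2)|b'(\zeta)|\le\tfrac12,\qquad |b'(\zeta)|\le\frac1{2(1-|\zeta|)}.\tag{12}$$
Becker's theorem says: if $f$ is locally univalent on $\mathbb D$ and $(1-|\zeta|^2)|\zeta f''/f'|\le k<1$, then $f$ is univalent and extends to a homeomorphism of $\mathbb C$. So $\varphi$ maps $\mathbb D$ onto a bounded Jordan domain $U$ with boundary $\Gamma$ and extends to a homeomorphism of the closures.

**Step 2: the size of images of arcs.** Let $|\zeta|=1$, $0<r<1$, and let $I$ be the closed arc centered at $\zeta$ of half-length $1-r$ (if $1-r\ge\pi/2$ were allowed one would shrink it, but we only use $r$ near $1$). For $\zeta'\in I$ integrate (12) along the circle of radius $r$ from $r\zeta$ to $r\zeta'$, which changes $b$ by at most $\frac12$, and then along the radius. For $\rho\in[r,1)$,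
$$|\varphi'(\rho\zeta')|\le e^{1/2}|\varphi'(r\zeta)|\Big(\frac{1-r}{1-\rho}\Big)^{1/2}.$$
Integrating over $\rho\in[r,1)$ gives $|\varphi(\zeta')-\varphi(r\zeta')|\le2e^{1/2}(1-r)|\varphi'(r\zeta)|$. Along the circle, $|\varphi(r\zeta')-\varphi(r\zeta)|\le e^{1/2}(1-r)|\varphi'(r\zeta)|$. Hence
$$\operatorname{diam}\varphi(I)\le C(1-r)|\varphi'(r\zeta)|,\qquad C=6e^{1/2}.\tag{13}$$

**Step 3: the derivative is small on infinitely many scales.** *For a.e. $\zeta\in\partial\mathbb D$, $\liminf_n|\varphi'(r_n\zeta)|=0$ with $r_n=1-2^{-n}$.* (This can also be obtained from the theorem of Privalov and Carleson on boundary limits of harmonic functions and Zygmund's theorem that a lacunary series with $\sum|a_k|^2=\infty$ is Abel summable only on a null set; here is a direct argument.) Let $\zeta=e^{i\theta}$ and $S_n(\theta)=\sum_{k<n}\cos(2^k\theta)$. Since $1-r_n^{2^k}\le2^{k-n}$ and $r_n^{2^k}\le e^{-2^{k-n}}$,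
$$\big|\mathrm{Re}\,b(r_n\zeta)-\tfrac18S_n(\theta)\big|\le\tfrac18\Big(\sum_{k<n}2^{k-n}+\sum_{i\ge0}e^{-2^i}\Big)\le\tfrac14 .$$
As $|\varphi'|=e^{\mathrm{Re}\,b}$, it suffices to show $\liminf_nS_n=-\infty$ a.e. Take $\theta$ uniform on $[0,2\pi)$ and write $E$ and $P$ for expectation and probability in $\theta$ (in this step only).

By orthogonality $ES_n=0$ and $ES_n^2=n/2$. Also $ES_n^4=2^{-4}\#\{(\varepsilon_i,k_i)_{i\le4}:\sum\varepsilon_i2^{k_i}=0\}$ with signs $\varepsilon_i$ and $0\le k_i<n$. For an integer $m\ne0$ the equation $\varepsilon_12^{k_1}+\varepsilon_22^{k_2}=m$ has at most $4$ solutions: with equal signs, $|m|=2^{k_1}+2^{k_2}$ determines the unordered pair; with opposite signs, $|m|=2^k(2^{j}-1)$ with $j\ge1$ determines $k$ and $j$. For $m=0$ it has $2n$ solutions. Hence the count is at most $4n^2\cdot4+(2n)^2=20n^2$, and $ES_n^4\le\frac54n^2$. Hölder's inequality $ES_n^2\le(E|S_n|)^{2/3}(ES_n^4)^{1/3}$ gives $E|S_n|\ge\sqrt{n/10}$, so the negative part has $ES_n^-=\frac12E|S_n|\ge\frac12\sqrt{n/10}$. For $M>0$, Cauchy–Schwarz gives $ES_n^-\le M+(n/2)^{1/2}P(S_n<-M)^{1/2}$. When $n$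 is so large that $M\le\frac14\sqrt{n/10}$, this yields $P(S_n<-M)\ge\frac1{80}$. So $P(S_n<-M\text{ for infinitely many }n)\ge\frac1{80}$ for every $M$, and letting $M\to\infty$, $P(\liminf S_n=-\infty)\ge\frac1{80}$.

Finally, the binary digits of $\theta/2\pi$ are independent fair bits, and $2^k\theta$ modulo $2\pi$ depends only on the digits after the $k$-th. Dropping the terms with $k<m$ changes $S_n$ by at most $m$, so the event $\{\liminf S_n=-\infty\}$ depends only on the digits after the $m$-th, for every $m$. By Kolmogorov's zero–one law it has probability $1$.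

**Step 4: the set.** By (13) and Step 3, for every $\varepsilon>0$ a.e. $\zeta$ is the center of arbitrarily short arcs $I$ with $\operatorname{diam}\varphi(I)\le\varepsilon|I|$. By Vitali's covering theorem a set $A_\varepsilon$ of full measure is a countable disjoint union of such arcs, so $\varphi(A_\varepsilon)$ has a cover with total diameter at most $2\pi\varepsilon$. Hence $A=\bigcap_kA_{2^{-k}}$ has full measure and $\mathcal H^1(\varphi(A))=0$. Choose a compact $K\subset A$ of positive measure $|K|$, and let $E=\varphi(K)$ and $z=\varphi(0)=0$. Then $\mathcal H^1(E)=0$. By conformal invariance Brownian motion from $z$ exits $U$ at a point of $E$ with probability $|K|/2\pi>0$, so $E$ has positive capacity.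

**Step 5: no separation.** With positive probability Brownian motion from $z$ first hits $\Gamma$ at a point $p\in E$. Since $E\subset\Gamma$, $\tau$ is this hitting time and the path lies in $U\cup\{p\}$. The set $(\mathbb R^2\setminus\overline U)\cup(\Gamma\setminus\{p\})$ is connected, because it lies between the connected set $\mathbb R^2\setminus\overline U$ and its closure. It is disjoint from the path and contains $E\setminus\{p\}$. So $E$ is not separated. Finally, $\dim E\le1$ because $\mathcal H^1(E)=0$, and $\dim E\ge1$, since otherwise Corollary 2 would give separation almost surely. $\blacksquare$
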